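# A strongly separated sequence in the bidisk that is not interpolating

## A row of points at height one

Let $\mathbb U=\{z:\operatorname{Im}z>0\}$, let $H^\infty(\mathbb U)$ be the algebra of bounded analytic functions on $\mathbb U$ with the supremum norm, and look at the row of points
$$a_j=2\pi j+i,\qquad j\in\mathbb Z .$$
Given a bounded sequence $(w_j)$ of complex numbers, can we find a bounded analytic function with $f(a_j)=w_j$ for all $j$?

A natural start is to find, for each $j$, a function that is $1$ at $a_j$ and $0$ at all the other points. Put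
$$L_j(z)=\int_0^1e^{it(z-a_j)}\,dt .$$
At the points of the row, $L_j(a_m)=\int_0^1e^{2\pi i(m-j)t}\,dt=\delta_{jm}$. If $\operatorname{Im}z=y>0$, then $|e^{it(z-a_j)}|=e^{t(1-y)}\le e^t$, so $|L_j|\le\int_0^1e^t\,dt=e-1$ on $\mathbb U$. So every point of the row is separated from all the others by a function of norm at most $e-1$.

The obvious candidate for $f$ is $\sum_jw_jL_j$. Evaluate it at $z=\pi+i$. Since $\int_0^1e^{its}\,dt=\frac{e^{is}-1}{is}$ and $z-a_j=\pi(1-2j)$, we get $e^{i(z-a_j)}=-1$ and
$$|L_j(\pi+i)|=\frac{2}{\pi|2j-1|},\qquad \sum_j|L_j(\pi+i)|=\infty .$$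
If $w_j$ is unimodular with $w_jL_j(\pi+i)=|L_j(\pi+i)|$, the series diverges at this point. A uniform bound on each separating function did not make their sum bounded.

Here the repair is easy: square. The function $L_j^2$ still takes the values $\delta_{jm}$ on the row. Moreover
$$L_j(z)=\int_0^1e^{itz+t}\,e^{-2\pi ijt}\,dt$$
is the $j$-th Fourier coefficient of $t\mapsto e^{itz+t}$ on $[0,1]$, so Parseval's identity gives
$$\sum_j|L_j(z)|^2=\int_0^1e^{2t(1-y)}\,dt\le\int_0^1e^{2t}\,dt=\frac{e^2-1}{2}.$$
(At $z=\pi+i$ the middle integral is $1$, and indeed $\sum_j\frac{4}{\pi^2(2j-1)^2}=\frac{4}{\pi^2}\cdot2\cdot\frac{\pi^2}{8}=1$.) So $f=\sum_jw_jL_j^2$ converges, is bounded by $\frac{e^2-1}2\sup_j|w_j|$, and has the prescribed values.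

In this example separating functions existed, and after some extra work so did a solution of the full interpolation problem. Is the first fact always enough for the second? We ask this in two variables.

## Interpolation, strong separation, and the two theorems

Let $\mathbb D$ be the open unit disk, and let $H^\infty(\mathbb D^d)$ be the algebra of bounded analytic functions on $\mathbb D^d$ with the supremum norm. Let $(\lambda_n)_{n\ge1}$ be a sequence of distinct points in $\mathbb D^d$; our main case is $d=2$.

**Definition (interpolating).** The sequence $(\lambda_n)$ is interpolating for $H^\infty(\mathbb D^d)$ if for every bounded sequence $(w_n)$ of complex numbers there is $f\in H^\infty(\mathbb D^d)$ with $f(\lambda_n)=w_n$ for all $n$.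

**Definition (strongly separated).** The sequence $(\lambda_n)$ is strongly separated, with constant $M<\infty$, if for each $n$ there is $\varphi_n\in H^\infty(\mathbb D^d)$ with $\|\varphi_n\|_\infty\le M$, $\varphi_n(\lambda_n)=1$, and $\varphi_n(\lambda_m)=0$ for all $m\ne n$.

**Example (two points).** Take $\lambda_1=(0,0)$ and $\lambda_2=(r,0)$ with $0<r<1$. The functions $\frac1r\cdot\frac{r-z}{1-rz}$ and $\frac zr$ show strong separation with constant $\frac1r$. No smaller constant works: if $\varphi(0,0)=0$ and $\varphi(r,0)=1$, the Schwarz lemma for $z\mapsto\varphi(z,0)$ gives $1\le\|\varphi\|_\infty r$.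

**Example (finite sets).** Let $\lambda_1,\dots,\lambda_N$ be distinct. For each pair $m\ne n$ choose a coordinate $i=i(m,n)$ in which $\lambda_m$ and $\lambda_n$ differ. The product over $m\ne n$ of the functions $\frac{z_i-\lambda_{m,i}}{\lambda_{n,i}-\lambda_{m,i}}$ is a bounded separating function for $\lambda_n$. So every finite set is strongly separated with some constant $M$, and it is interpolated by $\sum_nw_n\varphi_n$, of norm at most $NM\sup|w_n|$. The factor $N$ is what makes infinite sequences a different matter.

One implication always holds. If $(\lambda_n)$ is interpolating, restriction is a bounded surjection $H^\infty\to\ell^\infty$, so by the open mapping theorem there is a constant $C$ such that all data bounded by $1$ are interpolated by functions of norm at most $C$. Applied to the data $(\delta_{nm})_m$, this gives strong separation with constant $C$. The converse is a question asked in "Dirichlet Series", https://www.math.wustl.edu/wp/mccarthy/amaster-ds.pdf: *if $(\lambda_n)$ is strongly separated in $H^\infty(\mathbb D^2)$, is it an interpolating sequence?*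

The first thing to try is what works for $d=1$. There $\varphi_n$ is a nonzero bounded function vanishing at all $\lambda_m$, $m\neq n$. These points therefore satisfy the Blaschke condition, and we may write $\varphi_n=b_n\psi_n$, where $b_n$ is the Blaschke product with simple zeros $\lambda_m$, $m\ne n$, and $\|\psi_n\|_\infty=\|\varphi_n\|_\infty\le M$. Evaluating at $\lambda_n$ gives $1\le M|b_n(\lambda_n)|$, that is,
$$\prod_{m\ne n}\Big|\frac{\lambda_n-\lambda_m}{1-\overline{\lambda_m}\lambda_n}\Big|\ge\frac1M\qquad\text{for all }n. \tag{1}$$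
By Carleson's theorem (L. Carleson, Amer. J. Math. 80 (1958)), a sequence in $\mathbb D$ satisfying (1) is interpolating for $H^\infty(\mathbb D)$. So for $d=1$ the answer is yes.

For $d=2$ this argument stops at the division. It needs a function whose zeros are exactly the points $\lambda_m$, and in two variables an analytic function has no isolated zeros: near an isolated zero $1/f$ would be analytic on a punctured ball, hence would extend across the center by Hartogs' theorem, which is absurd where $f=0$. The points $\lambda_m$ cannot be factored out, and (1) has no derivation. In fact the answer changes.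

**Theorem A.** Let
$$\Lambda_n=\Big\{\big(10^{-n}(2\pi p+i),\;10^{n}(2\pi q+i)\big):p,q\in\mathbb Z\Big\},\qquad \Lambda=\bigcup_{n\in\mathbb Z}\Lambda_n\subset\mathbb U^2 .$$
The image of $\Lambda$ under $(z,\zeta)\mapsto\big(\frac{z-i}{z+i},\frac{\zeta-i}{\zeta+i}\big)$ is strongly separated in $H^\infty(\mathbb D^2)$ with constant $M\le77$, but it is not an interpolating sequence.

**Theorem B.** (1) For every $\varepsilon>0$ there is an infinite sequence in $\mathbb D^2$, strongly separated with constant $M\le1+\varepsilon$, such that: (i) it is not a finite union of interpolating sequences (in particular it is not interpolating); (ii) it can be partitioned as $S\sqcup S'$ so that no $f\in H^\infty(\mathbb D^2)$ equals $1$ on $S$ and $0$ on $S'$.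

(2) The bound $1+\varepsilon$ is sharp: $M=1$ is impossible for a sequence with more than one point.

(3) "Every strongly separated sequence is interpolating" holds for $H^\infty(\mathbb D^d)$ if and only if $d=1$.

We work in $\mathbb U^2$, with coordinates $(z,\zeta)$. A coordinatewise Möbius bijection $\gamma:\mathbb U^2\to\mathbb D^2$ induces the isometric isomorphism $f\mapsto f\circ\gamma$ of $H^\infty(\mathbb D^2)$ onto $H^\infty(\mathbb U^2)$, so both notions, with their constants, carry over unchanged.

## Product grids stretched by $(K^{-n},K^n)$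

The opening example gives interpolation on a row; two rows give a grid; and automorphisms of $\mathbb U^2$ give many grids with the same constant. We keep the row general, because Theorem B will use different functions on it.

Let $T>0$ and $a_j=Tj+i$ for $j\in\mathbb Z$. Suppose that we have $g_j\in H^\infty(\mathbb U)$ and $C_1<\infty$ with
$$g_j(a_m)=\delta_{jm},\qquad\sum_{j\in\mathbb Z}|g_j(z)|\le C_1\quad(z\in\mathbb U). \tag{2}$$
For $T=2\pi$ we have just checked that $g_j=L_j^2$ works with $C_1=\frac{e^2-1}2$. Evaluating at $z=a_0$ shows $C_1\ge1$ always. For $K\ge2$ put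
$$\Lambda_n=\{(K^{-n}a_p,K^na_q):p,q\in\mathbb Z\},\qquad\Lambda=\bigcup_{n\in\mathbb Z}\Lambda_n .$$
Every point of $\Lambda_n$ has imaginary parts $(K^{-n},K^n)$; in particular the $\Lambda_n$ are pairwise disjoint. For large positive $n$ the grid $\Lambda_n$ is low and fine in $z$, high and coarse in $\zeta$.

**Lemma 1.** For each $n$ there is a linear operator $E_n:\ell^\infty(\Lambda_n)\to H^\infty(\mathbb U^2)$ with $(E_nu)|_{\Lambda_n}=u$ and $\|E_nu\|_\infty\le C_1^2\|u\|_\infty$.

**Proof.** Define
$$(E_nu)(z,\zeta)=\sum_{p,q\in\mathbb Z}u(K^{-n}a_p,K^na_q)\,g_p(K^nz)\,g_q(K^{-n}\zeta).$$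
The points $K^nz$ and $K^{-n}\zeta$ lie in $\mathbb U$, so (2) bounds the sum of the absolute values of the terms by $\|u\|_\infty C_1\cdot C_1$. Thus the series converges absolutely at every point, and the partial sums over $|p|,|q|\le N$ are analytic and bounded by $C_1^2\|u\|_\infty$. A pointwise convergent, uniformly bounded sequence of analytic functions converges locally uniformly (Vitali), so $E_nu$ is analytic, with the stated bound. At $(K^{-n}a_{p'},K^na_{q'})$ the factors become $g_p(a_{p'})g_q(a_{q'})=\delta_{pp'}\delta_{qq'}$, so only the term with $p=p'$, $q=q'$ survives and gives the value of $u$ there. $\square$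

So each grid alone is interpolating, with the constant $C_1^2$ for every $n$. Two things remain: the union $\Lambda$ is not interpolating, and yet each of its points can be separated from all the others.

## A sum that interpolation keeps bounded

To show that a set is not interpolating we need a quantity that interpolation controls. It comes from the Hardy space $H^2(\mathbb D^2)$ of functions $h(w)=\sum_{j,k\ge0}c_{jk}w_1^jw_2^k$ with $\|h\|^2=\sum|c_{jk}|^2<\infty$; equivalently, $\|h\|^2$ is the supremum over $0<r<1$ of the mean of $|h|^2$ over the torus $|w_1|=|w_2|=r$. The second description shows that multiplication $M_f$ by $f\in H^\infty(\mathbb D^2)$ maps $H^2(\mathbb D^2)$ to itself with norm at most $\|f\|_\infty$. The reproducing kernel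
$$k_\lambda(w)=\frac1{(1-\overline{\lambda_1}w_1)(1-\overline{\lambda_2}w_2)}$$
satisfies $\langle h,k_\lambda\rangle=h(\lambda)$ for all $h\in H^2(\mathbb D^2)$. Three consequences are needed: $\|k_\lambda\|^{-2}=k_\lambda(\lambda)^{-1}=(1-|\lambda_1|^2)(1-|\lambda_2|^2)$; $\langle k_\lambda,1\rangle=k_\lambda(0)=1$; and $M_f^*k_\lambda=\overline{f(\lambda)}\,k_\lambda$, because $\langle h,M_f^*k_\lambda\rangle=\langle fh,k_\lambda\rangle=f(\lambda)h(\lambda)$.

**Lemma 3.** Let $S\subset\mathbb U^2$ and suppose every $\pm1$-valued function on $S$ is interpolated by some $f\in H^\infty(\mathbb U^2)$ with $\|f\|_\infty\le C$. Then for every $\tau>0$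
$$\sum_{(z,\zeta)\in S}\frac{4\tau\operatorname{Im}z}{|z+i\tau|^2}\cdot\frac{4\tau\operatorname{Im}\zeta}{|\zeta+i\tau|^2}\le C^2. \tag{3}$$

(Lemma 2, on separation, is proved after Lemmas 3 and 4.)

**Step 1: reduction to a finite set in $\mathbb D^2$.** The terms of (3) are positive, so it suffices to bound the sum over each finite subset of $S$, and such a subset inherits the hypothesis: extend the $\pm1$ data arbitrarily to the rest of $S$. The map $c_\tau(z)=\frac{z-i\tau}{z+i\tau}$ takes $\mathbb U$ bijectively onto $\mathbb D$, and
$$1-|c_\tau(z)|^2=\frac{|z+i\tau|^2-|z-i\tau|^2}{|z+i\tau|^2}=\frac{4\tau\operatorname{Im}z}{|z+i\tau|^2}. \tag{4}$$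
Applying $c_\tau$ to both coordinates, we must show: if $F\subset\mathbb D^2$ is finite and all $\pm1$ data on $F$ are interpolated with norm at most $C$, then $\sum_{\lambda\in F}\|k_\lambda\|^{-2}\le C^2$.

**Step 2: signs can be removed at cost $C$.** Let $\epsilon_\lambda=\pm1$ and let $c_\lambda$ be scalars $(\lambda\in F)$. Choose $f$ with $f(\lambda)=\epsilon_\lambda$ on $F$ and $\|f\|_\infty\le C$. Then $M_f^*k_\lambda=\epsilon_\lambda k_\lambda$, so $M_f^*$ takes $\sum\epsilon_\lambda c_\lambda k_\lambda$ to $\sum\epsilon_\lambda^2c_\lambda k_\lambda=\sum c_\lambda k_\lambda$. Since $\|M_f^*\|\le C$,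
$$\Big\|\sum_{\lambda\in F}c_\lambda k_\lambda\Big\|^2\le C^2\Big\|\sum_{\lambda\in F}\epsilon_\lambda c_\lambda k_\lambda\Big\|^2 .$$

**Step 3: averaging over signs.** The left side does not depend on the signs. On the right, expand the square and average over all $2^{|F|}$ choices: the average of $\epsilon_\lambda\epsilon_\mu$ is $0$ for $\lambda\ne\mu$, so only the diagonal survives:
$$\Big\|\sum_{\lambda\in F}c_\lambda k_\lambda\Big\|^2\le C^2\sum_{\lambda\in F}|c_\lambda|^2\|k_\lambda\|^2 .$$

**Step 4: testing against the constant function.** Take $c_\lambda=\|k_\lambda\|^{-2}$. The right side becomes $C^2\sum c_\lambda$. Since $\langle\sum c_\lambda k_\lambda,1\rangle=\sum c_\lambda$ and $\|1\|=1$, the left side is at least $(\sum c_\lambda)^2$. Hence $(\sum c_\lambda)^2\le C^2\sum c_\lambda$, that is, $\sum c_\lambda\le C^2$. $\square$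

For $F=\{(0,0),(r,0)\}$ the conclusion reads $1+(1-r^2)\le C^2$: two points that are close force $C$ to be close to $\sqrt2$ or larger.

## Each grid contributes a fixed amount at $(i\tau,i\tau)$

By (4), each factor in (3) lies in $(0,1]$; think of it as how visible $z$ is from $i\tau$. For the row $a_p$ and large $\tau$, roughly $\tau/T$ points of the row lie within horizontal distance $\tau$, and each has weight of order $1/\tau$, so the row contributes an amount of order $1/T$, independent of $\tau$. The same happens to any row $ya_p$ whose height $y$ is at most $\tau$.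

**Row estimate.** If $0<y\le\tau$, then
$$\sum_{p\in\mathbb Z}\frac{4\tau y}{|ya_p+i\tau|^2}\ge\frac4{5T}. \tag{5}$$

**Proof.** The number of integers $p$ with $yT|p|\le\tau$ is $2\lfloor x\rfloor+1$ with $x=\tau/(yT)$, and $2\lfloor x\rfloor+1\ge\lfloor x\rfloor+1>x$. For these $p$,
$$|ya_p+i\tau|^2=(yTp)^2+(y+\tau)^2\le\tau^2+4\tau^2=5\tau^2 .$$
So the sum is at least $\frac{\tau}{yT}\cdot\frac{4\tau y}{5\tau^2}=\frac4{5T}$. $\square$

**Lemma 4.** For $\Lambda$ as above,
$$\sup_{\tau>0}\ \sum_{(z,\zeta)\in\Lambda}\frac{4\tau\operatorname{Im}z}{|z+i\tau|^2}\cdot\frac{4\tau\operatorname{Im}\zeta}{|\zeta+i\tau|^2}=\infty .$$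

**Proof.** Let $N\ge1$ and $\tau=K^N$. For $|n|\le N$ both heights $K^{-n}$ and $K^n$ of $\Lambda_n$ are at most $\tau$. Since $\Lambda_n$ is the product of the rows $\{K^{-n}a_p\}$ and $\{K^na_q\}$, its part of the sum is the product of two row sums, and (5) bounds it below by $\frac{16}{25T^2}$. The $\Lambda_n$ are disjoint, so the total is at least $(2N+1)\frac{16}{25T^2}$, and $N$ is arbitrary. $\square$

So $\Lambda$ is not interpolating: with an interpolation constant $C$, Lemma 3 would bound all the sums in Lemma 4 by $C^2$.

## Separating one point from all grids at once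

Fix $\lambda=(K^{-n}a_p,K^na_q)\in\Lambda_n$. The function $g_p(K^nz)g_q(K^{-n}\zeta)$ is $1$ at $\lambda$ and $0$ on the rest of $\Lambda_n$. The problem is to deal with the other grids.

One might multiply by a bounded function $F(z)$ of $z$ alone that vanishes at the first coordinates of all other grids. This fails. A nonzero $F\in H^\infty(\mathbb U)$ has zeros $z_k$ with $\sum_k\frac{\operatorname{Im}z_k}{|z_k+i|^2}<\infty$, by the Blaschke condition and (4) with $\tau=1$. For $m>n$ the first coordinates of $\Lambda_m$ form rows of heights $K^{-m}$, and by (5) with $\tau=1$ each such row with $m\ge0$ contributes at least $\frac1{5T}$ to this sum. There are infinitely many, so $F\equiv0$. A function of $\zeta$ alone fails in the same way on the grids with $m<n$. So the two coordinates must share the work.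

Instead of a factor that vanishes on the other grids, use one that is *small* there. Let $\delta>0$ and
$$\varphi_n(z,\zeta)=\exp\big(i\delta(K^nz+K^{-n}\zeta)\big),\qquad\|\varphi_n\|_\infty\le1 .$$
Points of $\Lambda_m$ have imaginary parts $(K^{-m},K^m)$, so
$$|\varphi_n|=e^{-2\delta}\text{ on }\Lambda_n,\qquad|\varphi_n|=e^{-\delta(K^{n-m}+K^{m-n})}\le e^{-\delta K^{|n-m|}}\text{ on }\Lambda_m. \tag{6}$$
If $n>m$ the $z$-term produces the decay; if $n<m$ the $\zeta$-term does. This suggests gluing the operators of Lemma 1 into
$$Eu=\sum_{n\in\mathbb Z}\varphi_n\,E_n\big(u^{(n)}/\varphi_n|_{\Lambda_n}\big),\qquad u^{(n)}=u|_{\Lambda_n}, \tag{7}$$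
which has nearly the right values on $\Lambda$, and then removing the error by iteration.

On which space of data should $E$ act? With arbitrary bounded data $u\in\ell^\infty(\Lambda)$, success would mean that $\Lambda$ is interpolating, which is false, so something must break, and we can see what. To bound (7) term by term for such data we would need $\sum_n|\varphi_n|$ bounded on $\mathbb U^2$. At $z=\zeta=iK^{-N}$, every $n$ with $|n|\le N$ has $K^nK^{-N}\le1$ and $K^{-n}K^{-N}\le1$, so $|\varphi_n|\ge e^{-2\delta}$ there, and the sum is at least $(2N+1)e^{-2\delta}$. On $\Lambda$ itself $\sum_n|\varphi_n|$ is bounded, by (6); it is off $\Lambda$, low over both axes, that it is not.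

Strong separation, however, asks only for data supported at one point. So we may use a smaller space of data in which the norms on the different grids are *summed*. Then (7) converges for trivial reasons, and indicators of points still have norm $1$.

**Lemma 2.** Let $\delta>0$ and suppose $\theta:=\dfrac{2e^{2\delta}C_1^2}{e^{\delta K}-1}<1$. Then $\Lambda$ is strongly separated with constant $M\le e^{2\delta}C_1^2/(1-\theta)$.

**Step 1: the data space, and boundedness of $E$.** Let $X$ be the Banach space of functions $u$ on $\Lambda$ with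
$$\|u\|_X=\sum_{n\in\mathbb Z}\|u^{(n)}\|_\infty<\infty .$$
Since $|\varphi_n|=e^{-2\delta}$ on $\Lambda_n$, the data $u^{(n)}/\varphi_n|_{\Lambda_n}$ have norm $e^{2\delta}\|u^{(n)}\|_\infty$. By Lemma 1 and $\|\varphi_n\|_\infty\le1$, the $n$-th term of (7) has norm at most $e^{2\delta}C_1^2\|u^{(n)}\|_\infty$ in $H^\infty(\mathbb U^2)$. So for $u\in X$ the series (7) converges in norm, and
$$\|Eu\|_\infty\le e^{2\delta}C_1^2\|u\|_X. \tag{8}$$

**Step 2: $Eu$ nearly equals $u$ on $\Lambda$.** Let $R$ denote restriction to $\Lambda$. On $\Lambda_m$ the term $n=m$ of (7) equals $\varphi_m\cdot u^{(m)}/\varphi_m=u^{(m)}$. What remains are the terms $n\ne m$, and by (6) and Lemma 1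
$$\big\|(REu-u)^{(m)}\big\|_\infty\le\sum_{n\ne m}e^{-\delta K^{|n-m|}}\,e^{2\delta}C_1^2\,\|u^{(n)}\|_\infty .$$
Sum over $m$ and exchange the order of summation. Each $\|u^{(n)}\|_\infty$ is multiplied by $e^{2\delta}C_1^2\cdot2\sum_{d\ge1}e^{-\delta K^d}$. Since $K\ge2$, we have $K^{d-1}\ge2^{d-1}\ge d$, so $K^d\ge Kd$ for $d\ge1$, and
$$2\sum_{d\ge1}e^{-\delta K^d}\le2\sum_{d\ge1}e^{-\delta Kd}=\frac2{e^{\delta K}-1}.$$
Hence $REu-u\in X$, so $RE$ maps $X$ to $X$, and $\|REu-u\|_X\le\theta\|u\|_X$.

**Step 3: correction by the Neumann series.** Since $\|RE-I\|\le\theta<1$ on $X$, the operator $RE$ is invertible on $X$ with $\|(RE)^{-1}\|\le(1-\theta)^{-1}$. For $u\in X$ put $f=E(RE)^{-1}u$. Then $f|_\Lambda=RE(RE)^{-1}u=u$, and by (8)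
$$\|f\|_\infty\le\frac{e^{2\delta}C_1^2}{1-\theta}\|u\|_X .$$

**Step 4: point data.** For $\lambda\in\Lambda$ the indicator $u=\mathbf 1_{\{\lambda\}}$ lives on one grid, so $\|u\|_X=1$. The corresponding $f$ is $1$ at $\lambda$, vanishes on $\Lambda\setminus\{\lambda\}$, and has norm at most $e^{2\delta}C_1^2/(1-\theta)$. $\square$

## The explicit sequence with $T=2\pi$ and $K=10$

**Proof of Theorem A.** Take $T=2\pi$, $K=10$, $\delta=1$ and $g_j=L_j^2$, with $L_j$ from the opening example. There we checked (2) with
$$C_1=\frac{e^2-1}2<3.195 .$$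
Then $C_1^2<10.21$ and $e^{2\delta}C_1^2<7.39\cdot10.21<76$. Since $e^{10}>22000$,
$$\theta<\frac{2\cdot76}{21999}<0.01 .$$
Lemma 2 gives strong separation of $\Lambda$ with $M\le76/0.99<77$. On the other hand, if $\Lambda$ were interpolating, the open mapping theorem would give a constant $C$ for which Lemma 3 applies with $S=\Lambda$, and the sums in Lemma 4 would be bounded by $C^2$, a contradiction. The transfer $\mathbb U^2\to\mathbb D^2$ by $(z,\zeta)\mapsto\big(\frac{z-i}{z+i},\frac{\zeta-i}{\zeta+i}\big)$ preserves both facts and the constant. $\blacksquare$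

## Rows with $C_1$ close to $1$

Lemma 2 gives $M\le e^{2\delta}C_1^2/(1-\theta)$. Here $\delta$ may be small, and $\theta$ is then made small by taking $K$ large. So for $M\le1+\varepsilon$ we only need functions satisfying (2) with $C_1$ close to $1$. The plan is to let the points of the row be far apart (large $T$), and to use for $g_j$ a function that vanishes at all the other points (a Blaschke-type factor $B_j$) times a function that is summable in $j$ (a slowly varying bump $h_j$). For $S\ge1$ and $T>0$, with $a_j=Tj+i$, put
$$h_j(z)=\Big(\frac{iS}{z-Tj+iS}\Big)^2,\quad B(z)=\frac{\sin(\pi(z-i)/T)}{\sin(\pi(z+i)/T)},\quad B_j(z)=B(z)\,\frac{z-\overline{a_j}}{z-a_j},\quad g_j=\frac{h_jB_j}{h_j(a_j)B_j(a_j)} .$$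

**Step 1: $|B|\le1$ on $\mathbb U$, with equality on $\mathbb R$.** From $|\sin(\alpha+i\beta)|^2=\sin^2\alpha+\sinh^2\beta$ we get, for $z=x+iy$,
$$|B(z)|^2=\frac{\sin^2(\pi x/T)+\sinh^2(\pi(y-1)/T)}{\sin^2(\pi x/T)+\sinh^2(\pi(y+1)/T)} .$$
The denominator of $B$ vanishes only at the points $Tk-i$, so $B$ is analytic on $\operatorname{Im}z>-1$. Its zeros in $\mathbb U$ are exactly the $a_k$, and they are simple. For $y\ge0$ we have $|y-1|\le y+1$, so $|B|\le1$; for $y=0$ we get $|B|=1$.

**Step 2: $|B_j|\le1$ on $\mathbb U$.** The factor $\frac{z-\overline{a_j}}{z-a_j}$ cancels the zero at $a_j$ and has modulus $1$ on $\mathbb R$. So $B_j$ is analytic near $\overline{\mathbb U}$ and $|B_j|=1$ on $\mathbb R$. It is bounded on $\mathbb U$: where $|z-a_j|\ge\frac12$,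
$$\Big|\frac{z-\overline{a_j}}{z-a_j}\Big|\le1+\frac2{|z-a_j|}\le5,$$
and on the disk $|z-a_j|\le\frac12$ the function $B_j$ is bounded by compactness. A bounded function with boundary values of modulus at most $1$ is bounded by $1$ (Phragmén–Lindelöf). Explicitly, for $\eta>0$ we have $|1-i\eta z|\ge1+\eta\operatorname{Im}z\ge1$ on $\overline{\mathbb U}$, and $B_j(z)/(1-i\eta z)$ tends to $0$ at infinity and has modulus at most $1$ on $\mathbb R$. The maximum principle on large half-disks bounds it by $1$; now let $\eta\to0$.

**Step 3: values of $B_j$ on the row.** For $m\ne j$ we have $B_j(a_m)=0$. At $a_j$, the numerator of $B$ is $(-1)^j\frac\pi T(z-a_j)$ to first order, and its denominator is $\sin(\pi j+2\pi i/T)=(-1)^ji\sinh(2\pi/T)$. Since $a_j-\overline{a_j}=2i$,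
$$B_j(a_j)=\frac{(\pi/T)\cdot2i}{i\sinh(2\pi/T)}=\frac{2\pi/T}{\sinh(2\pi/T)} .$$

**Step 4: the sum of the bumps.** We have $h_j(a_j)=\big(\frac{S}{S+1}\big)^2$. For $z=x+iy\in\mathbb U$, $|z-Tj+iS|^2=(x-Tj)^2+(y+S)^2$, so $|h_j(z)|\le\min\big(1,\,S^2/|x-Tj|^2\big)$. Choose $j_0$ with $|x-Tj_0|\le T/2$. For $j=j_0\pm l$ with $l\ge1$ we have $|x-Tj|\ge T(l-\frac12)$, and therefore
$$\sum_j|h_j(z)|\le1+2\sum_{l\ge1}\frac{S^2}{T^2(l-\frac12)^2}=1+\frac{\pi^2S^2}{T^2},$$
because $\sum_{l\ge1}(l-\frac12)^{-2}=4\sum_{l\ge1}(2l-1)^{-2}=4\cdot\frac{\pi^2}8=\frac{\pi^2}2$.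

**Step 5: the constant.** By Step 3, $g_j(a_m)=\delta_{jm}$. By Steps 2, 3 and 4, (2) holds with
$$C_1=\Big(1+\frac{\pi^2S^2}{T^2}\Big)\Big(1+\frac1S\Big)^2\,\frac{\sinh(2\pi/T)}{2\pi/T} .$$
This tends to $1$ when $S\to\infty$ and $T/S\to\infty$. Given $\varepsilon>0$, choose $\delta$, $S$, $T$ with $e^{2\delta}C_1^2\le1+\varepsilon/2$. With these fixed, $\theta\to0$ as $K\to\infty$, so we may choose $K\ge2$ with $\theta<1$ and $e^{2\delta}C_1^2/(1-\theta)\le1+\varepsilon$. By Lemma 2, $\Lambda$ is strongly separated with constant $M\le1+\varepsilon$.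

We show that this $\Lambda$, transferred to $\mathbb D^2$, has properties (i) and (ii) of Theorem B(1).

## Finite unions and data with values $0$ and $1$

**Proof of Theorem B(1)(i).** Suppose $\Lambda=S_1\cup\dots\cup S_r$ with each $S_i$ interpolating, with constant $C_i$. The terms of the sum in (3) are positive, so the sum over $\Lambda$ is at most the total of the sums over the $S_i$, which by Lemma 3 is at most $\sum_iC_i^2$, for every $\tau$. This contradicts Lemma 4. $\blacksquare$

**Remark.** A measure $\mu$ on $\mathbb D^2$ is a Carleson measure for $H^2(\mathbb D^2)$ if $\int|h|^2\,d\mu\le A\|h\|^2$ for some $A$ and all $h\in H^2(\mathbb D^2)$. For example, a single mass $\|k_\lambda\|^{-2}\delta_\lambda$ is one, with $A=1$, because $|h(\lambda)|^2\le\|h\|^2\|k_\lambda\|^2$. Now let $\lambda$ run over the image of $\Lambda$ and let $\mu=\sum_\lambda\|k_\lambda\|^{-2}\delta_\lambda$; this is not a Carleson measure. Indeed, test it on $h=k_\nu/\|k_\nu\|$, where $\nu$ is the image of $(i\tau,i\tau)$. The integral is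
$$\sum_\lambda\frac{|k_\nu(\lambda)|^2}{\|k_\nu\|^2\|k_\lambda\|^2}=\sum_\lambda\prod_{i=1,2}\frac{(1-|\lambda_i|^2)(1-|\nu_i|^2)}{|1-\overline{\nu_i}\lambda_i|^2}=\sum_\lambda\prod_{i=1,2}\bigg(1-\Big|\frac{\lambda_i-\nu_i}{1-\overline{\nu_i}\lambda_i}\Big|^2\bigg).$$
Each factor is invariant under Möbius bijections, and by (4) it equals $\frac{4\tau\operatorname{Im}z}{|z+i\tau|^2}$ for the corresponding coordinate $z$. So the integral is the sum in Lemma 4, which is unbounded in $\tau$.

**Proof of Theorem B(1)(ii).** Suppose, for contradiction, that every $\{0,1\}$-valued function on $\Lambda$ is the restriction of some $f\in H^\infty(\mathbb U^2)$. No bound on the norms is assumed, so we cannot quote Lemma 3 directly, and $\{0,1\}^\Lambda$ is not a Banach space, so the open mapping theorem does not apply. The first two steps produce a uniform bound.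

**Step 1: Baire's theorem gives a bound on a cylinder.** For $C\in\mathbb N$ let $\mathcal F_C\subset\{0,1\}^\Lambda$ be the set of functions interpolated with norm at most $C$. Since $\Lambda$ is countable, $\{0,1\}^\Lambda$ with the product topology is compact and metrizable. The set $\mathcal F_C$ is closed: if $\epsilon^{(k)}\in\mathcal F_C$ converge pointwise to $\epsilon$ and $f_k$ interpolates $\epsilon^{(k)}$ with $\|f_k\|_\infty\le C$, then by Montel's theorem a subsequence of $(f_k)$ converges locally uniformly to some $f$ with $\|f\|_\infty\le C$, and $f=\epsilon$ on $\Lambda$. By assumption $\bigcup_C\mathcal F_C=\{0,1\}^\Lambda$. By Baire's theorem some $\mathcal F_C$ has nonempty interior, so it contains a cylinder: there are a finite set $F\subset\Lambda$ and $\eta\in\{0,1\}^F$ such that every $\epsilon'\in\{0,1\}^\Lambda$ with $\epsilon'|_F=\eta$ lies in $\mathcal F_C$.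

**Step 2: strong separation removes the restriction on $F$.** Let $\epsilon\in\{0,1\}^\Lambda$ be arbitrary. Let $\epsilon'$ equal $\epsilon$ off $F$ and $\eta$ on $F$, and let $f'$ interpolate $\epsilon'$ with $\|f'\|_\infty\le C$. With $\varphi_\lambda$ the separating functions, of norm at most $M$, the function
$$f'+\sum_{\lambda\in F}(\epsilon_\lambda-\epsilon'_\lambda)\varphi_\lambda$$
takes the values of $\epsilon$ on $F$ and is unchanged on $\Lambda\setminus F$, so it interpolates $\epsilon$. Its norm is at most $C':=C+M|F|$, because $|\epsilon_\lambda-\epsilon'_\lambda|\le1$.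

**Step 3: contradiction.** Any $\pm1$-valued function on $\Lambda$ is $2\epsilon-1$ with $\epsilon\in\{0,1\}^\Lambda$, so it is interpolated with norm at most $2C'+1$. Lemma 3 then bounds the sums in Lemma 4 by $(2C'+1)^2$, which is impossible. So some $\{0,1\}$-valued function $\mathbf 1_S$ on $\Lambda$ is not interpolable. With $S'=\Lambda\setminus S$, no $f\in H^\infty(\mathbb U^2)$ equals $1$ on $S$ and $0$ on $S'$. $\blacksquare$

## The constant $M=1$, and dimensions other than two

**Proof of Theorem B(2).** If $\|\varphi_n\|_\infty\le1$ and $\varphi_n(\lambda_n)=1$, then $|\varphi_n|$ attains its maximum at the interior point $\lambda_n$, and the maximum principle gives $\varphi_n\equiv1$. Such a function vanishes at no other point, so the sequence has only one point. $\blacksquare$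

**Proof of Theorem B(3).** For $d=1$, the Blaschke division carried out before Theorem A shows that a strongly separated sequence with constant $M$ satisfies (1), and Carleson's theorem says that it is interpolating.

For $d\ge2$, let $(\lambda_n)\subset\mathbb D^2$ be the sequence of Theorem A, and consider the points $(\lambda_n,0)\in\mathbb D^2\times\mathbb D^{d-2}$ (for $d=2$, the points $\lambda_n$ themselves). A function on $\mathbb D^2$ extends to $\mathbb D^d$, with the same norm, as a function independent of the last $d-2$ coordinates. Extending the separating functions in this way shows that $(\lambda_n,0)$ is strongly separated with the same constant. If it were interpolating for $H^\infty(\mathbb D^d)$, then restricting the interpolating functions to $\mathbb D^2\times\{0\}$ would show that $(\lambda_n)$ is interpolating for $H^\infty(\mathbb D^2)$, which is false. $\blacksquare$
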